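\title{Closed sets of pairwise not nearly coherent ultrafilters}

\begin{abstract}
Two non-principal ultrafilters on $\omega$ are nearly coherent if some finite-to-one function maps them to the same ultrafilter. We prove in ZFC that the closure in $\omega^*$ of an infinite set of pairwise not nearly coherent ultrafilters contains an infinite closed set of pairwise not nearly coherent ultrafilters. This answers a question whose unresolved case was $\mathfrak u=\mathfrak d$. It follows that every closed subset of $\omega^*$ meets either finitely many or exactly $2^{\mathfrak c}$ near-coherence classes. The proof is a recursion of length $\min(\mathfrak u,\mathfrak d)$ that builds countably many filters at once. If the recursion breaks down at some stage, a diagonal argument turns the breakdown into a direct construction of the closed set.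
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a \emph{filter} is a proper filter on the set $\omega$ of natural numbers that contains all cofinite sets, so an \emph{ultrafilter} is a non-principal ultrafilter on $\omega$. A function $f:\omega\to\omega$ is \emph{finite-to-one} if all its fibers $f^{-1}(\{k\})$ are finite. For such $f$ and a filter $F$ let
\[
f(F)=\{Y\subseteq\omega : f^{-1}(Y)\in F\}.
\]
This is a filter (preimages of cofinite sets are cofinite), and it is an ultrafilter if $F$ is. Filters $F_1,F_2$ are \emph{coherent} if $F_1\cup F_2$ has the finite intersection property, and \emph{nearly coherent} if $f(F_1)$ and $f(F_2)$ are coherent for some finite-to-one $f$. Distinct ultrafilters contain complementary sets, so coherent ultrafilters are equal. Hence ultrafilters $U,V$ are nearly coherent if and only if $f(U)=f(V)$ for some finite-to-one $f$: they agree once $\omega$ is viewed at a coarser scale, with finite blocks collapsed to points. Near coherence is an equivalence relation on ultrafilters; a proof is included below as Corollary~\ref{cor:trans}.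

\begin{example}\label{ex:swap}
Let $h$ be the permutation of $\omega$ that interchanges $2k$ and $2k+1$ for all $k$, and let $e(n)=\lfloor n/2\rfloor$. Let $V$ be an ultrafilter. Exactly one of the sets of even and of odd numbers is in $V$, and the other is in $h(V)$, so $h(V)\ne V$. Since $e\circ h=e$, we have $e(h(V))=e(V)$. Thus $V$ and $h(V)$ are distinct and nearly coherent.
\end{example}

Let $\omega^*=\beta\omega\setminus\omega$ be the space of all ultrafilters with the Stone topology, whose basic open sets are $[A]=\{U\in\omega^*:A\in U\}$ for $A\subseteq\omega$. Closures are taken in this space. We study the following problem.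

\begin{quote}
\emph{Given an infinite set of ultrafilters that are pairwise not nearly coherent, must its closure include an infinite closed subset no two of whose members are nearly coherent?}
\end{quote}

It is posed as open, as Question~25, in \cite{nc}. The answer is known to be affirmative whenever $\mathfrak u\ne\mathfrak d$, where $\mathfrak u$ is the ultrafilter number and $\mathfrak d$ the dominating number (both are recalled in Section~\ref{sec:background}), so the unresolved case was $\mathfrak u=\mathfrak d$.

The interest of closed sets lies in their size. An infinite closed subset of $\omega^*$ contains a copy of $\beta\omega$ (Lemma~\ref{lem:limit}) and so has $2^{\mathfrak c}$ points. An affirmative answer therefore turns countably many near-coherence classes into $2^{\mathfrak c}$ classes, all represented in the closure of the given set. The first guess for the closed subset is the whole closure, and it is wrong in general (Example~\ref{ex:closure}). The reason is visible in the definition. For one $f$, the condition $f(U)\ne f(V)$ on a pair $(U,V)$ is open, so it need not pass to limit points, and to be not nearly coherent is to satisfy this condition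 for all finite-to-one $f$ simultaneously. The closed set has to be cut out of the closure so that uncountably many open conditions hold for all its pairs, and it has to stay infinite.

The answer is affirmative in ZFC.

\begin{theorem}\label{thm:A}
If $D\subseteq\omega^*$ is an infinite set of pairwise not nearly coherent ultrafilters, then $\overline D$ contains an infinite closed set $C\subseteq\omega^*$ no two of whose members are nearly coherent.
\end{theorem}

Consequently, a closed set $K\subseteq\omega^*$ contains an infinite closed set of pairwise not nearly coherent ultrafilters if and only if $K$ meets infinitely many near-coherence classes: apply the theorem to one point of $K$ from each of infinitely many classes.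

\begin{theorem}\label{thm:B}
Let $K\subseteq\omega^*$ be closed. Then $K$ meets either finitely many or exactly $2^{\mathfrak c}$ near-coherence classes. If it meets infinitely many, then $K$ contains a closed copy $C$ of $\beta\omega$ whose points are pairwise not nearly coherent; moreover, for disjoint nonempty closed $C_1,C_2\subseteq C$ the filters $\bigcap C_1$ and $\bigcap C_2$ are not nearly coherent.
\end{theorem}

For $K=\omega^*$ the first statement is the dichotomy in the title of \cite{nc}.

The proof of Theorem~\ref{thm:A} does not use the known result for $\mathfrak u\neq\mathfrak d$. Let $\kappa=\min(\mathfrak u,\mathfrak d)$. Section~\ref{sec:interval} shows that $\kappa$ maps suffice to test near coherence in the closure of a sequence $(U_m)$ from $D$; this is the only step of the proof that depends on which of $\mathfrak u$ and $\mathfrak d$ is smaller. Section~\ref{sec:trace} moves the problem to the index set of the sequence, where each map $g$ leaves a ``trace'', an algebra of sets of indices, and it treats first one map and then the case $\mathfrak d<\mathfrak u$. Sections~\ref{sec:apart} and~\ref{sec:stable} supply the two halves of the dichotomy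 on which the general case rests, and Section~\ref{sec:proofA} assembles them.

\section{Filters, limits and two cardinals}\label{sec:background}

\subsection*{Filters}
Let $G$ be a filter. A \emph{base} of $G$ is a family $\mathcal B\subseteq G$ such that every member of $G$ contains a member of $\mathcal B$. We say that $G$ is \emph{generated} by a family of $\mu$ sets if the finite intersections of these sets and of cofinite sets form a base; this base has size at most $\max(\mu,\aleph_0)$. A set is \emph{$G$-positive} if it meets every member of $G$ (equivalently, of a base), and $G^+$ is the family of $G$-positive sets. Thus $B\notin G^+$ if and only if $\omega\setminus B\in G$. It follows that $\omega\in G^+$, that $A\cup A'\in G^+$ implies $A\in G^+$ or $A'\in G^+$, that $W^+=W$ for an ultrafilter $W$, and that $p\subseteq G^+$ for every ultrafilter $p\supseteq G$. For $B\in G^+$, the sets containing some $F\cap B$ with $F\in G$ form the filter $G+B$ generated by $G\cup\{B\}$. Let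
\[
[G]=\{p\in\omega^*:G\subseteq p\}=\bigcap_{A\in G}[A],
\]
a nonempty closed set. A filter is the intersection of the ultrafilters extending it: if $A\notin G$, any ultrafilter extending $G+(\omega\setminus A)$ omits $A$.

Write $A\equiv_G A'$ if $\omega\setminus(A\triangle A')\in G$, that is, if $A$ and $A'$ agree on some member of $G$. Since $G$ is closed under finite intersections, $\equiv_G$ is an equivalence relation, and $A\equiv_G A'$, $C\equiv_G C'$ imply $A\triangle C\equiv_G A'\triangle C'$. We say that $G$ \emph{decides} $A$ if $A\in G$ or $\omega\setminus A\in G$; equivalently, $A\equiv_G\omega$ or $A\equiv_G\emptyset$. If $p\in[G]$ and $A\equiv_G A'$, then $A\in p$ if and only if $A'\in p$.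

\subsection*{Limits}
The space $\beta\omega$ consists of the points of $\omega^*$ and the principal ultrafilters, with basic open sets $\{p:A\in p\}$; points of $\beta\omega$ are the only exception to our convention on ultrafilters. The spaces $\beta\omega$ and $\omega^*$ are compact Hausdorff, each $[A]$ is clopen in $\omega^*$, and $|\beta\omega|=2^{\mathfrak c}$. For $S\subseteq\omega^*$, an ultrafilter $V$ lies in $\overline S$ if and only if every $X\in V$ belongs to some member of $S$; taking complements,
\begin{equation}\label{eq:closure}
V\in\overline S\iff \textstyle\bigcap S\subseteq V .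
\end{equation}
For a sequence $(V_n)$ in $\omega^*$ and $p\in\beta\omega$ put
\[
p\text{-}\lim V_n=\bigl\{X\subseteq\omega:\{n:X\in V_n\}\in p\bigr\}.
\]

\begin{lemma}\label{lem:limit}
\begin{enumerate}
\item[(a)] For every sequence $(V_n)$ in $\omega^*$, the map $p\mapsto p\text{-}\lim V_n$ is a continuous map of $\beta\omega$ onto $\overline{\{V_n:n\in\omega\}}$.
\item[(b)] If there are pairwise disjoint sets $X_n\in V_n$, this map is a homeomorphism.
\item[(c)] Every infinite set $S\subseteq\omega^*$ contains a sequence $(V_n)$ with pairwise disjoint sets $X_n\in V_n$.
\end{enumerate}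
\end{lemma}

\begin{proof}
(a) Let $\varphi(X)=\{n:X\in V_n\}$. Because each $V_n$ is an ultrafilter, $\varphi$ commutes with complements and finite intersections, and it sends finite sets to $\emptyset$. Hence $p\text{-}\lim V_n=\varphi^{-1}(p)$ is an ultrafilter without finite members. It contains $\bigcap_nV_n=\varphi^{-1}(\{\omega\})$, so it lies in the closure by \eqref{eq:closure}. The preimage of $[X]$ is the basic open set $\{p:\varphi(X)\in p\}$, so the map is continuous. Its image is compact, hence closed, and contains each $V_n$, as the limit along the principal ultrafilter at $n$.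

(b) For $T\subseteq\omega$ the set $X_T=\bigcup_{n\in T}X_n$ has $\varphi(X_T)=T$. If $T\in p\setminus q$, then $X_T$ belongs to the limit along $p$ and not to the limit along $q$. So the map is a continuous bijection of compact Hausdorff spaces.

(c) Let $Y_0=\omega$, and suppose that $S\cap[Y_n]$ is infinite. Take a set $X$ belonging to exactly one of two chosen points of $S\cap [Y_n]$. Both $[Y_n\cap X]$ and $[Y_n\setminus X]$ meet $S$, and one of them meets $S$ in an infinite set. Let $Y_{n+1}$ be one of $Y_n\cap X$, $Y_n\setminus X$ for which this holds, let $X_n$ be the other, and pick $V_n\in S\cap[X_n]$. For $k>n$ we have $X_k\subseteq Y_{n+1}$, which is disjoint from $X_n$.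
\end{proof}

\subsection*{The cardinals $\mathfrak u$ and $\mathfrak d$}
The \emph{ultrafilter number} $\mathfrak u$ is the least size of a base of an ultrafilter. For $g,h\in\omega^\omega$ write $g\le^*h$ if $g(n)\le h(n)$ for all but finitely many $n$. The \emph{dominating number} $\mathfrak d$ is the least size of a family $\mathcal D_0\subseteq\omega^\omega$ such that every function is $\le^*$ some member of $\mathcal D_0$. Both cardinals are uncountable, and so is
\[
\kappa=\min(\mathfrak u,\mathfrak d).
\]
In particular, a filter generated by fewer than $\mathfrak u$ (or $\mathfrak d$) sets has a base of size less than $\mathfrak u$ (or $\mathfrak d$). Each of the two cardinals gives small filters a property that the proof needs. Below $\mathfrak u$, a filter is far from maximal.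

\begin{lemma}\label{lem:u}
If $H$ is generated by fewer than $\mathfrak u$ sets, then $[H]$ is infinite.
\end{lemma}

\begin{proof}
Suppose that $[H]$ is finite. Pick $p\in[H]$ and, intersecting finitely many sets, $E\in p$ that belongs to no other member of $[H]$. Then $p$ is the only ultrafilter extending $H+E$, so $p=H+E$, and $p$ has a base of size less than $\mathfrak u$. This is a contradiction.
\end{proof}

Below $\mathfrak d$, a function that is unbounded modulo the filter becomes finite-to-one on a positive set.

\begin{lemma}\label{lem:d}
Let $G$ be generated by fewer than $\mathfrak d$ sets. Let $M\subseteq\omega$ and $\pi:M\to\omega$ be such that $\{m\in M:\pi(m)\ge i\}\in G^+$ for every $i$. Then there is $B\subseteq M$ with $B\in G^+$ such that $\{m\in B:\pi(m)\le i\}$ is finite for every $i$.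
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a base of $G$ with $|\mathcal B|<\mathfrak d$. For $A\in\mathcal B$ the hypothesis allows us to define $h_A(i)=\min\{m\in A\cap M:\pi(m)\ge i\}$. As $|\mathcal B|<\mathfrak d$, some $g_0$ satisfies $g_0\not\le^*h_A$ for all $A\in\mathcal B$. Let $g(i)=\max_{j\le i}g_0(j)$. Then $g$ is nondecreasing, and for every $A\in\mathcal B$ there is $i$ with $g(i)>h_A(i)$. Put
\[
B=\{m\in M:m<g(\pi(m))\}.
\]
For such $A$ and $i$, the number $m=h_A(i)\in A\cap M$ satisfies $m<g(i)\le g(\pi(m))$, so $m\in A\cap B$. Hence $B\in G^+$. Finally, $\{m\in B:\pi(m)\le i\}\subseteq[0,g(i))$.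
\end{proof}

We also need dominating families without exceptional sets.

\begin{lemma}\label{lem:dom}
There is a family $\mathcal D$ of at most $\mathfrak d$ functions $\delta$ with $\delta(n)>n$ for all $n$ such that for every $r\in\omega^\omega$ some $\delta\in\mathcal D$ satisfies $r(n)\le\delta(n)$ for all $n$.
\end{lemma}

\begin{proof}
Let $\mathcal D_0$ be $\le^*$-dominating of size $\mathfrak d$, and let $\mathcal D$ consist of the functions $\delta_{h,k}(n)=\max(k,n+1,h(n))$ for $h\in\mathcal D_0$, $k\in\omega$. If $r(n)\le h(n)$ for $n\ge N$ and $k\ge r(n)$ for $n<N$, then $r\le\delta_{h,k}$ everywhere.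
\end{proof}

\begin{remark}
The bound in Lemma~\ref{lem:d} cannot be relaxed to ``$\mathfrak d$ sets''. Identify $\omega$ with $\omega\times\omega$, let $\pi(i,n)=i$, and let $G$ have as a base the sets $\{(i,n):n\ge\delta(i)\}$ for $\delta\in\mathcal D$. A set is $G$-positive exactly if one of its vertical sections is infinite. So the sets $\{\pi\ge i\}$ are positive, while $\pi$ is finite-to-one on no positive set.
\end{remark}

\section{Interval maps and test families}\label{sec:interval}

For finite-to-one $f$ let $\mathfrak B_f=\{f^{-1}(Y):Y\subseteq\omega\}$. Its members, the \emph{$f$-saturated} sets, are the unions of fibers of $f$, so $\mathfrak B_f$ is closed under complements and arbitrary unions. By the definition of $f(U)$,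
\begin{equation}\label{eq:sat}
f(U)=f(V)\iff U\cap\mathfrak B_f=V\cap\mathfrak B_f .
\end{equation}
Agreement under $f$ passes to any map that is coarser than $f$ on a large set.

\begin{lemma}\label{lem:transfer}
Let $f,h$ be finite-to-one and $f(U)=f(V)$. Let $E\in U$ be $f$-saturated, and suppose that $h$ is constant on every fiber of $f$ contained in $E$. Then $h(U)=h(V)$.
\end{lemma}

\begin{proof}
By \eqref{eq:sat}, $E\in V$. Let $S\in\mathfrak B_h$. If $n\in S\cap E$, the $f$-fiber of $n$ lies in $E$, so $h$ is constant on it, so it lies in $S$. Thus $S\cap E\in\mathfrak B_f$, and $S\in U\iff S\cap E\in U\iff S\cap E\in V\iff S\in V$.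
\end{proof}

An \emph{interval map} is a nondecreasing finite-to-one function $g$. Its nonempty fibers, called \emph{cells}, are finite intervals that partition $\omega$. An interval map $g'$ \emph{coarsens} $g$ if every $g$-cell is contained in a $g'$-cell. Then every $g'$-cell is a union of $g$-cells, every left endpoint of a $g'$-cell is a left endpoint of a $g$-cell, and $\mathfrak B_{g'}\subseteq\mathfrak B_g$. Coarsening is reflexive and transitive.

We want to replace an arbitrary witness $f$ of near coherence by an interval map. There may be no partition into finite intervals such that each fiber lies in one interval: if the fibers are $\{1\}$ and $\{2k,2k+3\}$ for $k\in\omega$, then every cut between consecutive numbers splits a fiber. Two staggered partitions suffice, however, and an ultrafilter chooses one of them.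

\begin{lemma}\label{lem:interval}
\begin{enumerate}
\item[(a)] If $U,V$ are nearly coherent, then for every interval map $g$ there is an interval map $g'$ coarsening $g$ with $g'(U)=g'(V)$.
\item[(b)] There is a family $\mathcal J$ of at most $\mathfrak d$ interval maps such that for all nearly coherent $U,V$ some $g'\in\mathcal J$ satisfies $g'(U)=g'(V)$.
\end{enumerate}
\end{lemma}

\begin{proof}
A sequence $0=a_0<a_1<\cdots$ determines two interval maps (up to the names of their values): $e_0$ with cells $[a_{2i},a_{2i+2})$, and $e_1$ with cells $[0,a_1)$ and $[a_{2i+1},a_{2i+3})$, for $i\in\omega$.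

Let $f$ be finite-to-one with $f(U)=f(V)$, and put $r_f(n)=1+\max f^{-1}[f[[0,n]]]$. Suppose that $a_{i+1}\ge r_f(a_i)$ for all $i$. We claim that $e_0(U)=e_0(V)$ or $e_1(U)=e_1(V)$. If a fiber $F$ of $f$ has its minimum in $[a_i,a_{i+1})$, then $F$ meets $[0,a_{i+1}]$, so all its elements are below $r_f(a_{i+1})\le a_{i+2}$, and $F\subseteq[a_i,a_{i+2})$. This interval is a cell of $e_\varepsilon$, where $\varepsilon\in\{0,1\}$ is the parity of $i$. Let $E_\varepsilon$ be the union of the fibers whose minimum lies in $[a_i,a_{i+1})$ for some $i$ of parity $\varepsilon$. Then $E_0\cup E_1=\omega$, so some $E_\varepsilon$ is in $U$, and Lemma~\ref{lem:transfer} with $E=E_\varepsilon$ and $h=e_\varepsilon$ proves the claim.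

For (a), choose all $a_i$ among the left endpoints of $g$-cells; then $e_0$ and $e_1$ coarsen $g$. For (b), let $\mathcal D$ be as in Lemma~\ref{lem:dom}. For $\delta\in\mathcal D$ put $a_0=0$, $a_{i+1}=\delta(a_i)$, and put the resulting maps $e_0,e_1$ into $\mathcal J$. Given $f$, take $\delta\in\mathcal D$ with $r_f\le\delta$ everywhere.
\end{proof}

\begin{corollary}\label{cor:trans}
Near coherence is an equivalence relation on ultrafilters.
\end{corollary}

\begin{proof}
Only transitivity needs proof. Let $U,V$ and $V,W$ be nearly coherent. Part (a) of the lemma, applied first with the identity map and then with the map obtained, gives interval maps $g$ and $g'$ with $g(U)=g(V)$, $g'(V)=g'(W)$ and $g'$ coarsening $g$. As $\mathfrak B_{g'}\subseteq\mathfrak B_g$, also $g'(U)=g'(V)$ by \eqref{eq:sat}.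
\end{proof}

Call a family $\mathcal J$ of interval maps a \emph{test family} for $S\subseteq\omega^*$ if for all nearly coherent $V,V'\in S$ there is $f\in\mathcal J$ with $f(V)=f(V')$. Lemma~\ref{lem:interval}(b) gives a test family of size at most $\mathfrak d$ for $\omega^*$. The main construction will run through a test family, adding one generator to each filter at each stage, and at every stage it needs both Lemma~\ref{lem:u} and Lemma~\ref{lem:d} to be available. So it needs a test family of size at most $\kappa$. When $\mathfrak u<\mathfrak d$, the base of a small ultrafilter $W$ provides one for the ultrafilters that are not nearly coherent to $W$: each base set $X$ yields the map that collapses the gaps of $X$.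

\begin{proposition}\label{prop:test}
Let $(U_m)_{m\in\omega}$ be pairwise not nearly coherent ultrafilters. After deleting at most one term of the sequence, there is a test family of size at most $\kappa$ for $\overline{\{U_m:m\in\omega\}}$.
\end{proposition}

\begin{proof}
If $\mathfrak d\le\mathfrak u$, use Lemma~\ref{lem:interval}(b). Let $\mathfrak u<\mathfrak d$, and let $W$ be an ultrafilter with a base $\mathcal W$ of size $\mathfrak u$. By transitivity at most one $U_m$ is nearly coherent to $W$; delete it. We must first make sure that limit points of the sequence also avoid the class of $W$.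

\emph{Step 1: if $X_m\in W$ for $m\in\omega$, there is $X\in W$ with $X\setminus X_m$ finite for all $m$.} Replacing $X_m$ by its subset $\bigcap_{i\le m}X_i\setminus[0,m]\in W$, we may assume that the $X_m$ decrease and have empty intersection. Let $\pi(n)=\min\{m:n\notin X_m\}$. Then $\{n:\pi(n)\ge i\}\supseteq X_i\in W=W^+$. Lemma~\ref{lem:d}, which applies because $|\mathcal W|<\mathfrak d$, gives $X\in W^+=W$ such that $\{n\in X:\pi(n)\le m\}$ is finite for all $m$, and this set contains $X\setminus X_m$.

\emph{Step 2: no $V\in\overline{\{U_m\}}$ is nearly coherent to $W$.} Let $f$ be finite-to-one. Since $f(W)\ne f(U_m)$, there is by \eqref{eq:sat} an $f$-saturated $X_m\in W\setminus U_m$. Take $X$ from Step~1 and put $S=f^{-1}[f[X]]$; then $X\subseteq S$, so $S\in W$. If $n\in S\setminus X_m$, then $f(n)=f(x)$ for some $x\in X$, and $x\notin X_m$ since $X_m$ is saturated. So $S\setminus X_m\subseteq f^{-1}[f[X\setminus X_m]]$ is finite, and $S\notin U_m$. Therefore $\omega\setminus S\in\bigcap_mU_m\subseteq V$ by \eqref{eq:closure}. The $f$-saturated set $S$ lies in $W\setminus V$, so $f(V)\ne f(W)$.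

\emph{Step 3: the test family.} For $X\in\mathcal W$ let $f_X(n)=|X\cap[0,n]|$. This is an interval map, since $X$ is infinite, and it is constant on every interval disjoint from $X$. Let $\mathcal J=\{f_X:X\in\mathcal W\}$, so $|\mathcal J|\le\mathfrak u=\kappa$. Let $V,V'\in\overline{\{U_m\}}$ be nearly coherent, and let $f$ be an interval map with $f(V)=f(V')$ (Lemma~\ref{lem:interval}). By Step~2 there is an $f$-saturated $E\in V\setminus W$. Pick $X\in\mathcal W$ with $X\subseteq\omega\setminus E$. Every $f$-cell contained in $E$ is an interval disjoint from $X$, so Lemma~\ref{lem:transfer} gives $f_X(V)=f_X(V')$.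
\end{proof}

\section{Trace algebras, and the case of one filter}\label{sec:trace}

From here to the end of Section~\ref{sec:proofA}, $(U_m)_{m\in\omega}$ is a fixed sequence of pairwise not nearly coherent ultrafilters. Two copies of $\omega$ are now in play: the set on which the $U_m$ live and the interval maps act, and the set of indices $m$. The filters $G,H$ that we construct, and the ultrafilters $p,q$, live on the index set. Put
\[
\varphi(X)=\{m:X\in U_m\},\qquad U_p=p\text{-}\lim U_m=\{X:\varphi(X)\in p\}\quad(p\in\omega^*).
\]
By Lemma~\ref{lem:limit}(a), $p\mapsto U_p$ is a continuous map of $\omega^*$ into $\overline{\{U_m\}}$, so it sends closed sets to compact, hence closed, sets. It therefore suffices to find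
\begin{equation}\label{eq:goal}
\begin{array}{l}
\text{an infinite closed set $P\subseteq\omega^*$ such that $U_p,U_q$ are}\\
\text{not nearly coherent for all $p\ne q$ in $P$;}
\end{array}
\end{equation}
then $p\mapsto U_p$ is injective on $P$, and $C=\{U_p:p\in P\}$ is the required set.

For an interval map $g$, the \emph{trace algebra} of $g$ is
\[
\mathfrak A_g=\{\varphi(Z):Z\in\mathfrak B_g\}.
\]
The map $\varphi$ is a Boolean homomorphism that sends finite sets to $\emptyset$, so $\mathfrak A_g$ is a subalgebra of $\mathcal P(\omega)$, and $\mathfrak A_{g'}\subseteq\mathfrak A_g$ if $g'$ coarsens $g$. The algebra $\mathfrak A_g$ records which sets of indices can be told apart from their complements after applying $g$. For instance, $\{0\}\in\mathfrak A_g$ if and only if some set belongs to $g(U_0)$ and to no other $g(U_m)$, that is, if and only if $g(U_0)\notin\overline{\{g(U_m):m>0\}}$. If $A=\varphi(Z)$ with $Z\in\mathfrak B_g$ and $A\in p\setminus q$, then $Z\in U_p\setminus U_q$. So by \eqref{eq:sat},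
\begin{equation}\label{eq:sep}
\text{if some $A\in\mathfrak A_g$ satisfies $A\in p$ and $A\notin q$, then $g(U_p)\ne g(U_q)$.}
\end{equation}

\subsection*{One map}
Fix $g$; we look for an infinite closed $P$ with $g(U_p)\neq g(U_q)$ for all $p\ne q$ in $P$. The ultrafilters $g(U_m)$ are distinct, because the $U_m$ are pairwise not nearly coherent. By Lemma~\ref{lem:limit}(c) there are an infinite set $B$ of indices and pairwise disjoint sets $Y_m\in g(U_m)$ for $m\in B$. Given $E\subseteq\omega$, let
\begin{equation}\label{eq:full}
A=\varphi\Bigl(g^{-1}\Bigl(\bigcup_{k\in E\cap B}Y_k\Bigr)\Bigr)\in\mathfrak A_g .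
\end{equation}
For $m\in B$ we have $m\in A$ if and only if $\bigcup_{k\in E\cap B}Y_k\in g(U_m)$. This union contains $Y_m$ if $m\in E$ and is disjoint from $Y_m$ otherwise, so $A\cap B=E\cap B$. On $B$, the trace algebra is the full power set. Now if $p\ne q$ are in $[B]$ and $E\in p\setminus q$, then $A\in p\setminus q$, and \eqref{eq:sep} applies. So $P=[B]$ works.

To handle many maps we need this argument modulo a filter. Say that $\mathfrak A_g$ is \emph{full modulo $H$} if every $E\subseteq\omega$ is $\equiv_H$ to a member of $\mathfrak A_g$. This property persists when $H$ grows. If $p\ne q$ are in $[H]$, $E\in p\setminus q$ and $E\equiv_HA\in\mathfrak A_g$, then $A\in p\setminus q$. Hence by \eqref{eq:sep},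
\begin{equation}\label{eq:fullsep}
\text{if $\mathfrak A_g$ is full modulo $H$, then $g(U_p)\ne g(U_q)$ for all $p\ne q$ in $[H]$.}
\end{equation}
The set $B$ must now be positive for a given filter $G$, and the splitting argument of Lemma~\ref{lem:limit}(c) gives no control over that. Instead we separate the $g(U_m)$ from one limit point $Z$. This sorts them into countably many disjoint sets, and Lemma~\ref{lem:d} thins the indices so that each of these sets serves only finitely many of them.

\begin{lemma}\label{lem:full}
Let $G$ be generated by fewer than $\mathfrak d$ sets and let $g$ be an interval map. There is $B\in G^+$ such that $\mathfrak A_g$ is full modulo $G+B$.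
\end{lemma}

\begin{proof}
Let $W_m=g(U_m)$; these ultrafilters are distinct. It suffices to find $B\in G^+$ and pairwise disjoint $Y_m\in W_m$ for $m\in B$, since then the set $A$ in \eqref{eq:full} agrees with $E$ on $B\in G+B$.

Let $p\in[G]$, $Z=p\text{-}\lim W_m$ and $M=\{m:W_m\ne Z\}$. The set $M$ omits at most one index, so $M\in p$. For $m\in M$ choose $S_m\in W_m\setminus Z$, and put $S_m'=S_m\setminus\bigcup\{S_i:i<m,\ i\in M\}$. The sets $S'_m$ are pairwise disjoint and not in $Z$, and $S_m$ is covered by the finitely many $S'_i$ with $i\le m$, $i\in M$. So for $m\in M$ there is a unique $\pi(m)\in M$ with $S'_{\pi(m)}\in W_m$. For each $i$, the finite union $R_i=\bigcup\{S'_k:k<i,\ k\in M\}$ is not in $Z$, which means that $\{m:R_i\in W_m\}\notin p$. This set contains $\{m\in M:\pi(m)<i\}$. Hence $\{m\in M:\pi(m)\ge i\}\in p\subseteq G^+$.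

Lemma~\ref{lem:d} gives $B\subseteq M$, $B\in G^+$, on which $\pi$ is finite-to-one. For each $i$, the finitely many distinct ultrafilters $W_m$ with $m\in B$, $\pi(m)=i$ contain pairwise disjoint sets $Y_m$, and intersecting with $S'_i$ we may take $Y_m\subseteq S'_i$. As the $S'_i$ are disjoint, all $Y_m$ $(m\in B)$ are pairwise disjoint.
\end{proof}

\subsection*{One filter}
Suppose that $\{f_\alpha:\alpha<\kappa\}$ is a test family for $\overline{\{U_m\}}$. Define filters $G^\alpha$ for $\alpha\le\kappa$: let $G^0$ be the cofinite filter, take unions at limits, and let $G^{\alpha+1}=G^\alpha+B_\alpha$ with $B_\alpha$ from Lemma~\ref{lem:full} for $G^\alpha$ and $f_\alpha$. The lemma applies because $G^\alpha$ is generated by at most $|\alpha|<\mathfrak d$ sets. Every $\mathfrak A_{f_\alpha}$ is full modulo $H=G^\kappa$, so by \eqref{eq:fullsep} the ultrafilters $U_p$, $p\in[H]$, are separated by every $f_\alpha$ and hence are pairwise not nearly coherent. If $\mathfrak d<\mathfrak u$, then $H$ is generated by $\kappa=\mathfrak d<\mathfrak u$ sets, $[H]$ is infinite by Lemma~\ref{lem:u}, and \eqref{eq:goal} is achieved.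

If $\mathfrak u\le\mathfrak d$, then $H$ has $\kappa=\mathfrak u$ generators, Lemma~\ref{lem:u} does not apply, and nothing in the construction prevents $H$ from being an ultrafilter. This is the difficulty of the problem.

\section{Keeping countably many filters apart}\label{sec:apart}

To guarantee infinitely many points at the end, we build countably many filters $G_n$ in parallel, extend each of them to one ultrafilter $p_n$, and take $P=\overline{\{p_n\}}$. We no longer need to separate all extensions of one filter. We need each test map to separate the $p_n$ from each other so strongly that the separation passes to the closure. Disjoint sets from the trace algebra do this. Note that $\varphi$ does not preserve infinite unions (it sends each $\{n\}$ to $\emptyset$ and $\omega$ to $\omega$), so the union in the next proof is taken in $\mathfrak B_f$.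

\begin{lemma}\label{lem:apart}
Let $f$ be an interval map, let $A_n\in\mathfrak A_f$ $(n\in\omega)$ be pairwise disjoint, and let $p_n\in[A_n]$. Then $f(U_q)\ne f(U_{q'})$ for all $q\ne q'$ in $\overline{\{p_n:n\in\omega\}}$.
\end{lemma}

\begin{proof}
Write $A_n=\varphi(Z_n)$ with $Z_n\in\mathfrak B_f$. Since $\varphi(Z_n\setminus\bigcup_{i<n}Z_i)=A_n\setminus\bigcup_{i<n}A_i=A_n$, we may assume that the $Z_n$ are pairwise disjoint. By Lemma~\ref{lem:limit}(a), $q=r\text{-}\lim p_n$ and $q'=r'\text{-}\lim p_n$ for some $r\ne r'$ in $\beta\omega$. Let $T\in r\setminus r'$, $Z_T=\bigcup_{n\in T}Z_n\in\mathfrak B_f$ and $A=\varphi(Z_T)\in\mathfrak A_f$. If $n\in T$, then $A\supseteq\varphi(Z_n)=A_n$. If $n\notin T$, then $A\cap A_n=\varphi(Z_T\cap Z_n)=\emptyset$. Thus $\{n:A\in p_n\}=T$, so $A\in q\setminus q'$, and \eqref{eq:sep} applies.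
\end{proof}

So at the stage devoted to $f$ we want pairwise disjoint $A_n\in\mathfrak A_f$ with $A_n\in G_n^+$. The natural attempt is to choose them one at a time, each time leaving a remainder that is positive for all later filters. The next lemma, valid for any algebra of sets, describes what happens when the attempt fails: the algebra is so poor that countably many filters decide all of it.

\begin{lemma}\label{lem:dich}
Let $\mathfrak A$ be a subalgebra of $\mathcal P(\omega)$ and let $G_n$ $(n\in\omega)$ be filters. Then at least one of the following holds.
\begin{enumerate}
\item[(I)] There are pairwise disjoint $A_n\in\mathfrak A$ with $A_n\in G_n^+$ for all $n$.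
\item[(II)] There are $j\in\omega$ and $R\subseteq\omega$ with $R\in G_n^+$ for all $n>j$, such that every $A\in\mathfrak A$ is decided by $G_n+R$ for some $n>j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose, for as long as possible, pairwise disjoint $A_0,A_1,\dots\in\mathfrak A$ such that
\[
A_i\in G_i^+\quad\text{and}\quad\omega\setminus(A_0\cup\dots\cup A_i)\in G_n^+\ \text{ for all }n>i .
\]
If the recursion never stops, (I) holds. Otherwise, for some $j\geq 0$ the sets $A_0,\dots,A_{j-1}$ have been chosen and no $A_j$ exists. Let $R=\omega\setminus\bigcup_{i<j}A_i\in\mathfrak A$. Then $R\in G_n^+$ for all $n\ge j$ (for $j=0$, because $R=\omega$). Let $A\in\mathfrak A$. Since $R\in G_j^+$, one of the sets $R\cap A$ and $R\setminus A$ is in $G_j^+$; call it $A'$. It belongs to $\mathfrak A$ and is disjoint from $A_0,\dots,A_{j-1}$, but it cannot serve as $A_j$. So there is $n>j$ with $R\setminus A'\notin G_n^+$. Then $F\cap R\subseteq A'$ for some $F\in G_n$, so $A'\in G_n+R$. As $A'\subseteq A$ or $A'\subseteq\omega\setminus A$, the filter $G_n+R$ decides $A$.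
\end{proof}

\section{Stability under coarsening}\label{sec:stable}

We now show that alternative (II) for a trace algebra solves the problem outright. The point is that by Lemma~\ref{lem:interval}(a) the coarsenings of a single $g$ already form a test family for $\omega^*$. One application of Lemma~\ref{lem:full} makes $\mathfrak A_g$ full; it would make all coarser algebras full as well if the trace algebra did not shrink under coarsening. This suggests the following notion. An interval map $g$ is \emph{stable modulo $G$} if for every interval map $g'$ coarsening $g$, every member of $\mathfrak A_g$ is $\equiv_G$ to a member of $\mathfrak A_{g'}$.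

\begin{lemma}\label{lem:stable}
If $G$ is generated by fewer than $\kappa$ sets and $g$ is stable modulo $G$, then there is a set $P$ as in \eqref{eq:goal}.
\end{lemma}

\begin{proof}
As $\kappa\le\mathfrak d$, Lemma~\ref{lem:full} gives $B\in G^+$ such that $\mathfrak A_g$ is full modulo $H=G+B$. Let $g'$ coarsen $g$ and let $E\subseteq\omega$. Then $E\equiv_HA$ for some $A\in\mathfrak A_g$, and $A\equiv_GA'$ for some $A'\in\mathfrak A_{g'}$. Since $G\subseteq H$, we get $E\equiv_HA'$. So $\mathfrak A_{g'}$ is full modulo $H$ for every $g'$ coarsening $g$. By \eqref{eq:fullsep}, $g'(U_p)\ne g'(U_q)$ for all such $g'$ and all $p\ne q$ in $P=[H]$, and by Lemma~\ref{lem:interval}(a) the ultrafilters $U_p,U_q$ are not nearly coherent. The filter $H$ is generated by fewer than $\kappa\le\mathfrak u$ sets, so $P$ is infinite by Lemma~\ref{lem:u}.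
\end{proof}

It remains to derive stability from (II). If one filter $G$ decides every member of $\mathfrak A_f$, then $f$ is stable modulo $G$, since $\emptyset$ and $\omega$ belong to every trace algebra. In (II) the deciding filter depends on the set. We argue by diagonalization: if stability fails everywhere, we build one $A\in\mathfrak A_f$ that escapes the $i$-th filter at the $i$-th step. This requires forming an infinite sum of corrections $A_0,A_1,\dots$ taken from coarser and coarser algebras. Regard $\mathfrak A_{g_0}\supseteq\mathfrak A_{g_1}\supseteq\cdots$ as a chain of groups under $\triangle$. The next lemma says that every series $\sum_iA_i$ with $A_i\in\mathfrak A_{g_i}$ has a sum $A$, in the sense that $A$ differs from the $n$-th partial sum by a member of $\mathfrak A_{g_n}$.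

\begin{lemma}[gluing]\label{lem:glue}
Let $g_0,g_1,\dots$ be interval maps with $g_{i+1}$ coarsening $g_i$, and let $A_i\in\mathfrak A_{g_i}$. There is $A\in\mathfrak A_{g_0}$ with $A\triangle A_0\triangle\cdots\triangle A_{n-1}\in\mathfrak A_{g_n}$ for every $n\ge1$.
\end{lemma}

\begin{proof}
Let $A_i=\varphi(Z_i)$ with $Z_i\in\mathfrak B_{g_i}$. Since $\varphi$ ignores finite sets, we may let $Z_i$ take effect only from some point $b_i$ on, so that the sum becomes locally finite. Choose $0=b_0<b_1<\cdots$ with $b_k$ a left endpoint of a $g_k$-cell, hence of a $g_i$-cell for all $i\le k$. Let $I_k=[b_k,b_{k+1})$, and define $X\subseteq\omega$ by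
\[
X\cap I_k=(Z_0\triangle\cdots\triangle Z_k)\cap I_k .
\]
Let $X_0=X$ and $X_n=X\triangle Z_0\triangle\cdots\triangle Z_{n-1}$ for $n\geq1$. Fix $n\ge0$ and $k\ge n$. Both $b_k$ and $b_{k+1}$ are left endpoints of $g_n$-cells, so $I_k\in\mathfrak B_{g_n}$. Also $X_n\cap I_k=(Z_n\triangle\cdots\triangle Z_k)\cap I_k$, and $Z_i\in\mathfrak B_{g_i}\subseteq\mathfrak B_{g_n}$ for $i\ge n$. So $X_n\cap I_k\in\mathfrak B_{g_n}$. Taking the union over $k\ge n$ gives $X_n\setminus[0,b_n)\in\mathfrak B_{g_n}$, and therefore $\varphi(X_n)=\varphi(X_n\setminus[0,b_n))\in\mathfrak A_{g_n}$. Put $A=\varphi(X)=\varphi(X_0)\in\mathfrak A_{g_0}$. Then $A\triangle A_0\triangle\cdots\triangle A_{n-1}=\varphi(X_n)\in\mathfrak A_{g_n}$.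
\end{proof}

\begin{remark}
The proof uses that $\mathfrak B_{g_n}$ is closed under infinite unions, and the lemma fails for arbitrary decreasing chains of algebras. Let $\mathfrak A_n$ consist of the finite or cofinite sets that contain or miss $[0,n]$, and let $A_i=\{i+1\}$ for odd $i$ and $A_i=\emptyset$ for even $i$. A set $A$ as in the lemma would agree on $[0,n]$ with the set of positive even numbers or with its complement, for every $n$, so it would be neither finite nor cofinite.
\end{remark}

\begin{lemma}\label{lem:diag}
Let $f$ be an interval map and let $H_i$ $(i\in\omega)$ be filters such that every member of $\mathfrak A_f$ is decided by some $H_i$. Then there are $i$ and an interval map $g$ coarsening $f$ that is stable modulo $H_i$.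
\end{lemma}

\begin{proof}
Suppose not. We construct interval maps $g_0=f,g_1,\dots$, each coarsening the previous one, and sets $A_i\in\mathfrak A_{g_i}$ such that the partial sums $S_0=\emptyset$, $S_{i+1}=A_0\triangle\cdots\triangle A_i$ satisfy
\begin{equation}\label{eq:escape}
S_{i+1}\text{ is not $\equiv_{H_i}$ to any member of }\mathfrak A_{g_{i+1}} .
\end{equation}
Let $g_i$ and $S_i$ be given. The map $g_i$ coarsens $f$ and so is not stable modulo $H_i$: there are $g_{i+1}$ coarsening $g_i$ and $C_i\in\mathfrak A_{g_i}$ that is not $\equiv_{H_i}$ to any member of $\mathfrak A_{g_{i+1}}$. If $S_i\equiv_{H_i}A'$ and $S_i\triangle C_i\equiv_{H_i}A''$ with $A',A''\in\mathfrak A_{g_{i+1}}$, then $C_i\equiv_{H_i}A'\triangle A''\in\mathfrak A_{g_{i+1}}$, which is impossible. So one of the choices $A_i=\emptyset$, $A_i=C_i$ gives \eqref{eq:escape}.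

By Lemma~\ref{lem:glue} there is $A\in\mathfrak A_f$ with $Q_i=A\triangle S_{i+1}\in\mathfrak A_{g_{i+1}}$ for all $i$. By hypothesis, $A\equiv_{H_i}\emptyset$ or $A\equiv_{H_i}\omega$ for some $i$. Then $S_{i+1}=A\triangle Q_i$ is $\equiv_{H_i}$ to $Q_i$ or to $\omega\setminus Q_i$. Both sets are in $\mathfrak A_{g_{i+1}}$, contradicting \eqref{eq:escape}.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Choose distinct $U_m\in D$ for $m\in\omega$. Delete one of them if Proposition~\ref{prop:test} requires it, renumber, and let $\{f_\alpha:\alpha<\kappa\}$ enumerate, possibly with repetitions, a test family for $\overline{\{U_m\}}\subseteq\overline D$. We find $P$ as in \eqref{eq:goal}.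

By recursion on $\alpha\le\kappa$ we try to construct filters $G_n^\alpha$ $(n\in\omega)$. Let $G_n^0$ be the cofinite filter, and take unions at limit stages. At stage $\alpha<\kappa$, choose if possible
\begin{equation}\label{eq:stage}
\text{pairwise disjoint } A_n^\alpha\in\mathfrak A_{f_\alpha}\ (n\in\omega)\text{ with }A_n^\alpha\in(G_n^\alpha)^+\text{ for all }n,
\end{equation}
and let $G_n^{\alpha+1}=G_n^\alpha+A_n^\alpha$; if this is impossible, stop. The filter $G_n^\alpha$ is generated by $\{A_n^\beta:\beta<\alpha\}$, so for $\alpha<\kappa$ by fewer than $\kappa$ sets.

\emph{Case 1: the recursion does not stop before $\kappa$.} Let $p_n\in[G_n^\kappa]$ and $P=\overline{\{p_n:n\in\omega\}}$. The $p_n$ are distinct because they contain the disjoint sets $A_n^0$, so $P$ is infinite. For every $\alpha<\kappa$ we have $p_n\in[A_n^\alpha]$, so Lemma~\ref{lem:apart} gives $f_\alpha(U_q)\ne f_\alpha(U_{q'})$ for all $q\ne q'$ in $P$. As $U_q,U_{q'}\in\overline{\{U_m\}}$ and the $f_\alpha$ form a test family for this set, $U_q$ and $U_{q'}$ are not nearly coherent.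

\emph{Case 2: the recursion stops at some stage $\alpha<\kappa$.} The failure of \eqref{eq:stage} says that alternative (I) of Lemma~\ref{lem:dich} fails for $\mathfrak A_{f_\alpha}$ and the filters $G_n^\alpha$. So (II) holds for some $j$ and $R$. Put $H_i=G^\alpha_{j+1+i}+R$ for $i\in\omega$. Every member of $\mathfrak A_{f_\alpha}$ is decided by some $H_i$, so by Lemma~\ref{lem:diag} some interval map $g$ is stable modulo some $H_i$. This filter is generated by fewer than $\kappa$ sets, and Lemma~\ref{lem:stable} gives $P$.

In both cases $C=\{U_p:p\in P\}$ is an infinite closed subset of $\overline D$ whose members are pairwise not nearly coherent. \qed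

\begin{remark}
The hypothesis that the $U_m$ are pairwise not nearly coherent is used twice: in Proposition~\ref{prop:test}, to avoid the class of $W$ by deleting one term, and in Lemma~\ref{lem:full}, to know that the $g(U_m)$ are distinct. If instead $g(U_m)=g(U_0)$ for all $m$, then $\mathfrak A_g=\{\emptyset,\omega\}$ and $g(V)=g(U_0)$ for all $V\in\overline{\{U_m\}}$. The length $\kappa$ of the recursion matters only in Case~2, through Lemma~\ref{lem:stable}, where $\kappa\le\mathfrak d$ gives fullness and $\kappa\le\mathfrak u$ gives infinitely many points.
\end{remark}

\section{Counting classes in a closed set}\label{sec:proofB}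

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $K$ meets infinitely many near-coherence classes, and let $D$ consist of one point of $K$ from each of infinitely many classes. By Theorem~\ref{thm:A}, $\overline D\subseteq K$ contains an infinite closed set $C_0$ of pairwise not nearly coherent ultrafilters. By Lemma~\ref{lem:limit}(c) there are $V_n\in C_0$ and pairwise disjoint $X_n\in V_n$, and by Lemma~\ref{lem:limit}(b) the closed set $C=\overline{\{V_n:n\in\omega\}}\subseteq C_0$ is homeomorphic to $\beta\omega$. Its $2^{\mathfrak c}$ points lie in distinct classes. There are only $2^{\mathfrak c}$ ultrafilters, so $K$ meets exactly $2^{\mathfrak c}$ classes.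

Let $C_1,C_2\subseteq C$ be disjoint, nonempty and closed, let $F_i=\bigcap C_i$, and let $f$ be finite-to-one. Suppose that $f(F_1)\cup f(F_2)$ has the finite intersection property, and let $Z$ be an ultrafilter extending it. Let $L_i=\{f(U):U\in C_i\}$. A set $Y$ is in $f(F_i)$ if and only if $f^{-1}(Y)\in U$ for all $U\in C_i$, so $f(F_i)=\bigcap L_i$, and $Z\in\overline{L_i}$ by \eqref{eq:closure}. The map $U\mapsto f(U)$ is continuous, since the preimage of $[Y]$ is $[f^{-1}(Y)]$. Hence $L_i$ is compact and therefore closed, and $Z=f(U_1)=f(U_2)$ for some $U_1\in C_1$, $U_2\in C_2$. But $U_1\ne U_2$ are points of $C$, so they are not nearly coherent. This contradiction shows that $F_1$ and $F_2$ are not nearly coherent.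
\end{proof}

Finally, we show that passing to a subset of the closure in Theorem~\ref{thm:A} is necessary.

\begin{example}\label{ex:closure}
Suppose that there are infinitely many near-coherence classes. Then there is an infinite set $D$ of pairwise not nearly coherent ultrafilters such that $\overline D$ contains two distinct nearly coherent points. Let $V_n$ and $C=\overline{\{V_n:n\in\omega\}}$ be as in the proof above for $K=\omega^*$. As $C$ is uncountable, there is $V\in C\setminus\{V_n:n\in\omega\}$. Let $V'=h(V)$ be as in Example~\ref{ex:swap}, so that $V'\ne V$ and $V'$ is nearly coherent to $V$. Since $V$ is not nearly coherent to any $V_n$, neither is $V'$, by transitivity. So $D=\{V'\}\cup\{V_n:n\in\omega\}$ consists of pairwise not nearly coherent ultrafilters, while $\overline D$ contains both $V$ and $V'$.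
\end{example}

\begin{thebibliography}{1}

\bibitem{nc}
\emph{The number of near-coherence classes of ultrafilters is either finite or $2^{\mathfrak c}$},
\texttt{http://www.math.lsa.umich.edu/\textasciitilde ablass/nc10.pdf}.

\end{thebibliography}
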